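# Plane waves that cannot be cut off: continuity and quasi-convexity without lower semicontinuity

## 1. A zigzag that cannot be cut off

Let $Y=\,]0,1[^2$ and let $L:\mathbb R^2\to[0,\infty]$ be given by
$$L(0,0)=1,\qquad L(1,0)=L(-1,0)=0,\qquad L=\infty\ \text{ otherwise.}$$
It is lower semicontinuous: its sublevel sets are finite, or all of $\mathbb R^2$. For scalar functions $\phi$ we compute $\int_YL(\nabla\phi)$ in two situations.

First, zero boundary values. Let $\xi\in\mathbb R^2$ and $\phi\in W^{1,p}_0(Y)$, $p>1$, with $\int_YL(\xi+\nabla\phi)<\infty$. Then $\xi_2+\partial_2\phi=0$ a.e. Since $\int_Y\partial_2\phi=0$, we get $\xi_2=0$, hence $\partial_2\phi=0$ a.e. Extended by zero, $\phi$ lies in $W^{1,p}(\mathbb R^2)$ and still has $\partial_2\phi=0$. So $\phi$ depends on $x_1$ only, and it vanishes for $x_2>1$. Thus $\phi=0$ and $\int_YL(\xi+\nabla\phi)=L(\xi)$. A perturbation with zero boundary values never lowers the energy.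

Second, no boundary values. Let $\phi_n(x)=\mathrm{dist}(x_1,\frac1n\mathbb Z)$. Then $0\le\phi_n\le\frac1{2n}$, so $\phi_n\to0$ uniformly, and $\nabla\phi_n=(\pm1,0)$ a.e. So $\int_YL(\nabla\phi_n)=0$, while the limit $0$ has energy $L(0)=1$. The energy jumps up in the limit.

The zigzag would have to be cut off near $\partial Y$ to become an admissible perturbation, and there is no room for that: a gradient with a nonzero second entry costs $\infty$. (Replacing $L$ by $L+1$ changes neither computation and gives $L+1\ge|\cdot|^p$, so growth is not the issue.)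

Now suppose that $L:\mathbb R^2\to[0,\infty]$ is continuous with $L(\pm1,0)<\infty$. Then $L$ is finite near $(\pm1,0)$ and we may tilt the gradients a little. For $\epsilon>0$ let
$$\psi_\epsilon(x)=1+\min\big(-x_1,\;x_1-\epsilon|x_2|\big).$$
It is positive exactly on the open triangle $D_\epsilon$ with vertices $(-1,0)$, $(1,\pm2/\epsilon)$, of area $4/\epsilon$. The gradient is $(-1,0)$ where $x_1>\epsilon|x_2|/2$, which is the triangle with vertices $(0,0),(1,\pm2/\epsilon)$ of area $2/\epsilon$. On the rest it is $(1,-\epsilon)$ for $x_2>0$ and $(1,\epsilon)$ for $x_2<0$, with area $1/\epsilon$ each. Filling $Y$ with small copies of this roof (details in Section 4) gives $\phi_\epsilon\in W_0^{1,p}(Y)$ with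
$$\int_YL(\nabla\phi_\epsilon)=\tfrac12L(-1,0)+\tfrac14L(1,\epsilon)+\tfrac14L(1,-\epsilon)\;\longrightarrow\;\tfrac12L(-1,0)+\tfrac12L(1,0)\qquad(\epsilon\to0).$$
So if zero-boundary perturbations never lower the energy, then $L(0)\le\frac12L(-1,0)+\frac12L(1,0)$, and the zigzag is harmless. Continuity has removed the example. Does continuity always do this?

## 2. Two notions of quasi-convexity, and the statements

Let $m,N\ge1$ be integers, $\mathbb M$ the space of real $m\times N$ matrices with the Euclidean (Frobenius) norm $|\cdot|$, $p>1$, $Y=\,]0,1[^N$, and $l_\xi(y)=\xi y$ for $\xi\in\mathbb M$. Recall that $W_0^{1,p}(Y;\mathbb R^m)$ is the closure of $C_c^\infty(Y;\mathbb R^m)$ in $W^{1,p}$. Its elements extend by zero to elements of $W^{1,p}(\mathbb R^N;\mathbb R^m)$ and satisfy $\int_Y\nabla\phi=0$. Lipschitz maps on $\overline Y$ that vanish on $\partial Y$ belong to it.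

Throughout, $L:\mathbb M\to[0,\infty]$ is Borel measurable.

**Definition (coercivity, continuity).** $L$ is *$p$-coercive* if $L\ge c|\cdot|^p$ for some $c>0$. *Continuous* means continuous as a map into $[0,\infty]$ with its usual topology: where $L(\xi)=\infty$, we ask $L(\xi_n)\to\infty$ for every $\xi_n\to\xi$. For $m=N=1$, the function equal to $\frac1{1-|s|}$ for $|s|<1$ and to $\infty$ for $|s|\ge1$ is continuous, and it is $p$-coercive since it is $\geq1\ge|s|^p$ where finite.

**Definition (quasi-convexity).** $L$ is *$W^{1,p}$-quasi-convex* if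
$$L(\xi)\le\int_YL(\xi+\nabla\phi(y))\,dy\qquad\text{for all }\xi\in\mathbb M,\ \phi\in W_0^{1,p}(Y;\mathbb R^m).\tag{1}$$

**Definition (lim-quasi-convexity).** $L$ is *lim-$W^{1,p}$-quasi-convex* if
$$\liminf_{n\to\infty}\int_YL(\nabla\phi_n(y))\,dy\ge L(\xi)\tag{2}$$
for all $\xi\in\mathbb M$ and all sequences $\{\phi_n\}\subset W^{1,p}(Y;\mathbb R^m)$ with $\phi_n\to l_\xi$ in $L^p(Y;\mathbb R^m)$.

In (1) the boundary values are fixed, in (2) they are not. Convex finite $L$ satisfy (1) by Jensen's inequality. For $m=N=1$ the function $(1-s^2)^2$ violates (1): take $\xi=0$, $\phi(y)=\mathrm{dist}(y,\{0,1\})$; then $\int_Y L(\phi')=0<1=L(0)$. The function of Section 1 satisfies (1) but not (2).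

We recall two facts. Lim-$W^{1,p}$-quasi-convexity implies lower semicontinuity and $W^{1,p}$-quasi-convexity. And for $\Omega\subset\mathbb R^N$ bounded open with $|\partial\Omega|=0$, the functional $E(u)=\int_\Omega L(\nabla u)\,dx$ on $W^{1,p}(\Omega;\mathbb R^m)$, with $L$ $p$-coercive, is lower semicontinuous for strong $L^p$ convergence if and only if $L$ is lim-$W^{1,p}$-quasi-convex. So (2) is what one wants, (1) is closer to what one can check, and the question, posed in "New relaxation theorems with applications to strong materials", is whether every continuous, $p$-coercive, $W^{1,p}$-quasi-convex $L$ is lim-$W^{1,p}$-quasi-convex, for all $m,N\ge1$ and $p>1$. The answer is no.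

**Theorem A.** Let $m=6$, $N=2$. For every $C\in(0,\infty]$ there is a continuous $L_C:\mathbb M\to[1,\infty]$, not depending on $p$, which for every $p>1$ is $p$-coercive and $W^{1,p}$-quasi-convex, and there are smooth maps $\varphi_n\to0=l_0$ uniformly, with $\sup_n\|\nabla\varphi_n\|_\infty<\infty$, such that $L_C(\nabla\varphi_n)\equiv1$ while $L_C(0)=1+C$. So $L_C$ is not lim-$W^{1,p}$-quasi-convex.

**Theorem B.** The implication fails for all $m\ge6$, $N\ge2$, $p>1$.

**Theorem C.** If $\min(m,N)=1$, the implication holds for every $p>1$.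

**Proposition D.** If $L$ is continuous, real-valued and $W^{1,p}$-quasi-convex, then $\liminf_n\int_YL(\nabla\phi_n)\ge L(\xi)$ whenever $\phi_n\to l_\xi$ in $L^p$ and $\sup_n\|\nabla\phi_n\|_\infty<\infty$. So the value $+\infty$ is essential for counterexamples with Lipschitz-bounded sequences.

The cases $N\ge2$, $2\le m\le5$ are not decided here. We begin with D and C, which show where a counterexample has to live.

## 3. Cutting off, and the price of the boundary layer

The first thing to try is to prove the implication by cutting off: turn $\phi_n-l_\xi$ into a test function for (1).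

**Proof of Proposition D.** *Uniform convergence.* Put $f_n=\phi_n-l_\xi$. These maps are Lipschitz on the convex set $Y$ with a common constant $M'$. If $|f_n(y)|\ge\epsilon$, then $|f_n|\ge\epsilon/2$ on $Y\cap B_{\epsilon/(2M')}(y)$, whose measure is bounded below independently of $y\in Y$. As $f_n\to0$ in $L^p$, this is impossible for large $n$. So $f_n\to0$ uniformly.

*Cutting off.* For $k\ge3$ choose $\eta_k\in C_c^\infty(Y;[0,1])$ with $\eta_k=1$ on $[\frac1k,1-\frac1k]^N$. Then $|\{\eta_k\ne1\}|\le2N/k$. Testing (1) with $\eta_kf_n\in W^{1,p}_0$, and using $\nabla\eta_k=0$ on $\{\eta_k=1\}$ (a set of maximum points), we get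
$$L(\xi)\le\int_{\{\eta_k=1\}}L(\nabla\phi_n)+\int_{\{\eta_k\ne1\}}L\big(\eta_k\nabla\phi_n+(1-\eta_k)\xi+f_n\otimes\nabla\eta_k\big).\tag{3}$$

*The layer.* For fixed $k$ and all $n\ge n(k)$ we have $|f_n||\nabla\eta_k|\le1$. So the argument in the last integral stays in a bounded set that does not depend on $k$. The continuous real-valued $L$ is bounded there, so the last integral is at most $C'/k$. The first integral is at most $\int_YL(\nabla\phi_n)$ because $L\ge0$. Let $n\to\infty$, then $k\to\infty$. $\blacksquare$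

The approach stops at the last integral in (3). The gradients there are essentially convex combinations $\eta\nabla\phi_n+(1-\eta)\xi$. If $L=\infty$ on some of them, then (3) says nothing, however thin the layer is. One may interpolate more cleverly, as with the roofs of Section 1. A counterexample needs gradients for which *every* interpolation costs $\infty$, and this must survive when the set $\{L<\infty\}$ is open, which continuity forces it to be.

## 4. One row or one column: continuity forces convexity

**Proof of Theorem C.** Let $L$ be continuous, $p$-coercive and $W^{1,p}$-quasi-convex.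

**Step 1: $L$ is convex.** Let $L(A),L(B)<\infty$, $A\ne B$, $0<t<1$, $\xi=tA+(1-t)B$. We must show $L(\xi)\le tL(A)+(1-t)L(B)$; if $L(A)$ or $L(B)$ is infinite there is nothing to show.

*Case $N=1$.* Let $\phi(0)=0$, $\phi'=A-\xi$ on $(0,t)$, $\phi'=B-\xi$ on $(t,1)$. Then $\phi(1)=t(A-\xi)+(1-t)(B-\xi)=0$, so $\phi\in W_0^{1,p}$, and (1) is the claim.

*Case $m=1$, $N\ge2$.* Let $A_0,\dots,A_N\in\mathbb R^N$ be affinely independent and $\xi=\sum\mu_iA_i$ with all $\mu_i>0$, $\sum\mu_i=1$. Put
$$\psi(x)=1+\min_i\,(A_i-\xi)\cdot x,\qquad D=\{\psi>0\}.$$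
As $0$ is interior to the simplex $\mathrm{conv}\{A_i-\xi\}$, there is $\rho>0$ with $\min_i(A_i-\xi)\cdot x\le-\rho|x|$. So $D$ is a bounded open convex polytope containing $0$. The function $\psi$ is Lipschitz, $\psi=0$ on $\partial D$, and $\xi+\nabla\psi\in\{A_0,\dots,A_N\}$ a.e. in $D$. Let $\nu_i$ be the fraction of the volume of $D$ on which $\xi+\nabla\psi=A_i$. From $\int_D\nabla\psi=0$ we get $\sum\nu_iA_i=\xi$, and by affine independence $\nu_i=\mu_i$.

By Vitali's covering theorem, $Y$ is covered up to a null set by countably many disjoint copies $y_k+r_k\overline D\subset Y$. Let $\phi$ equal $r_k\psi((\cdot-y_k)/r_k)$ on the $k$-th copy and $0$ elsewhere. Each piece, extended by zero, is nonnegative and Lipschitz with constant $\max_i|A_i-\xi|$. Since the copies are disjoint, $\phi$ is the supremum of these functions, hence Lipschitz with the same constant, and it vanishes on $\partial Y$. So $\phi$ is a test function. As $|\partial D|=0$, we have $\sum_kr_k^N|D|=1$, and (1) gives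
$$L(\xi)\le\int_YL(\xi+\nabla\phi)=\sum_kr_k^N|D|\sum_i\mu_iL(A_i)=\sum_i\mu_iL(A_i).$$
Apply this with $A_0=B$, $A_i=A+\epsilon v_i$ for $i=1,\dots,N$, where $v_1,\dots,v_N$ are the vertices of a nondegenerate $(N-1)$-simplex in $(A-B)^\perp$ with $\sum v_i=0$, and with $\mu_0=1-t$, $\mu_i=t/N$. The $A_i$, $i\ge1$, span the affine hyperplane $A+(A-B)^\perp$, which does not contain $B$. So the points are affinely independent, and $\sum\mu_iA_i=\xi$. Let $\epsilon\to0$: continuity at $A$ gives $L(\xi)\le(1-t)L(B)+tL(A)$.

**Step 2: a convex $L$ satisfies (2).** Let $\phi_n\to l_\xi$ in $L^p$. We may pass to a subsequence along which $\int_YL(\nabla\phi_n)$ converges to the $\liminf$, which we may assume finite. By $p$-coercivity $\nabla\phi_n$ is bounded in $L^p$, so $\nabla\phi_n\rightharpoonup\xi$ weakly in $L^p$ and $\int_Y\nabla\phi_n\to\xi$. The convex lower semicontinuous function $L\not\equiv\infty$ is a supremum of affine functions, so Jensen's inequality holds: $\int_YL(\nabla\phi_n)\ge L\big(\int_Y\nabla\phi_n\big)$. The right side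 tends to $L(\xi)$ by continuity. $\blacksquare$

So a counterexample needs at least two rows and two columns, and for Lipschitz-bounded sequences it needs the value $+\infty$. We take $N=2$ and six real rows, that is, three complex ones.

## 5. Three locked waves and a polyconvex function vanishing on them

Write $\mathbb R^6=\mathbb C^3$ and $\xi\in\mathbb M$ as $(a_j,b_j)_{j=1}^3\in\mathbb C^6$. For $u=(u_1,u_2,u_3):\mathbb R^2\to\mathbb C^3$ this means $a_j=\partial_1u_j$, $b_j=\partial_2u_j$, and $|\xi|^2=\sum(|a_j|^2+|b_j|^2)$. Consider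
$$\varphi_n(x)=\frac1{in}\big(e^{inx_1},\,e^{inx_2},\,e^{-in(x_1+x_2)}\big).$$
The first wave moves only in $x_1$, the second only in $x_2$, the third only in $x_1+x_2$. With
$$Z_1=a_1,\qquad Z_2=b_2,\qquad Z_3=-a_3$$
we get $Z_1=e^{inx_1}$, $Z_2=e^{inx_2}$, $Z_3=e^{-in(x_1+x_2)}$, and $b_1=a_2=0$, $a_3=b_3=-Z_3$. The three phases are locked: $Z_1Z_2Z_3=1$. So $\nabla\varphi_n(x)\in K$ for all $x$, where
$$K=\{\xi:\ b_1=a_2=0,\ a_3=b_3=-Z_3,\ |Z_1|=|Z_2|=|Z_3|=1,\ Z_1Z_2Z_3=1\}.$$
This is a compact set (a torus), invariant under complex conjugation, and $|\xi|^2=1+1+2=4$ on it, so $|\xi|=2$.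

We want a continuous function that vanishes on $K$ and satisfies the quasi-convexity inequality. Recall that $q$ is *polyconvex* if $q(\xi)$ is a convex function of $\xi$ and its minors. For instance $\xi\mapsto(\det\xi)^2$ on $2\times2$ matrices is polyconvex, though not convex. Put $J_{ij}=a_ib_j-a_jb_i$; its real and imaginary parts are sums of real $2\times2$ minors up to sign. On $K$ one has $J_{12}=Z_1Z_2=\overline{Z_3}$, since $Z_1Z_2Z_3=1$ with moduli $1$. This suggests
$$q(\xi)=|b_1|^2+|a_2|^2+|a_3-b_3|^2+|J_{12}-\overline{Z_3}|^2+|J_{23}-\overline{Z_1}|^2+|J_{31}-\overline{Z_2}|^2.\tag{4}$$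

**Lemma 1.** (i) $\{q=0\}=K\cup\{0\}$. (ii) If $\varphi:\mathbb R^2\to\mathbb C^3$ is Lipschitz with $\varphi=0$ off $Y$, then for all $\xi\in\mathbb M$
$$q(\xi)\le\int_Yq(\xi+\nabla\varphi)\,dy.\tag{5}$$

*Proof of (i).* Let $q(\xi)=0$ and $z_j=Z_j$. Then $b_1=a_2=0$ and $a_3=b_3=-z_3$, so
$$J_{12}=z_1z_2,\qquad J_{23}=a_2b_3-a_3b_2=z_3z_2,\qquad J_{31}=a_3b_1-a_1b_3=z_1z_3.$$
The last three terms of $q$ give $z_1z_2=\overline{z_3}$, $z_2z_3=\overline{z_1}$, $z_3z_1=\overline{z_2}$. If one $z_j$ is zero, each of the two equations containing it as a factor shows that another one vanishes; so all vanish and $\xi=0$. Otherwise $|z_1||z_2|=|z_3|$ and $|z_2||z_3|=|z_1|$ give $|z_2|^2=1$, and likewise $|z_1|=|z_3|=1$. Finally $z_1z_2z_3=\overline{z_3}z_3=1$. So $\xi\in K$. Conversely $q(0)=0$, and on $K$ the three equations follow from $z_1z_2z_3=1$ and $|z_j|=1$.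

*Proof of (ii).* For Lipschitz $\varphi$ we have, in the sense of distributions,
$$J_{ij}(\nabla\varphi)=\partial_1(\varphi_i\,\partial_2\varphi_j)-\partial_2(\varphi_i\,\partial_1\varphi_j).\tag{6}$$
For smooth $\varphi$ this is the product rule, since the terms $\varphi_i\partial_1\partial_2\varphi_j$ cancel. In general mollify: the mollified maps converge locally uniformly, and their gradients are bounded and converge in $L^2_{\rm loc}$. Now $J_{ij}(\xi+\nabla\varphi)=J_{ij}(\xi)+(\text{linear in }\nabla\varphi)+J_{ij}(\nabla\varphi)$. The linear terms integrate to $0$ since $\varphi$ vanishes off $Y$. The last term integrates to $0$ by (6), tested with a cutoff that is $1$ near $\overline Y$. Hence $\int_YJ(\xi+\nabla\varphi)=J(\xi)$. By (4), $q(\xi)=\Phi(\xi,J(\xi))$ where $\Phi$ is a sum of squared moduli of real-linear maps, hence convex. (Conjugation is real-linear.) Jensen's inequality gives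
$$q(\xi)=\Phi\Big(\int_Y(\xi+\nabla\varphi),\int_YJ(\xi+\nabla\varphi)\Big)\le\int_Yq(\xi+\nabla\varphi).\qquad\blacksquare$$

The extra zero at the origin cannot be avoided. If any continuous real-valued $q\ge0$ satisfies (5) and vanishes on $K$, then the proof of Proposition D, which only needs Lipschitz test maps, applies with $\xi=0$ and the sequence $\varphi_n$ and gives $q(0)\le0$. The plan is therefore to use $q$ as it is, and to raise the value at the origin by hand.

## 6. Raising the well at the origin

The whole burden of the construction falls on the following statement.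

**Proposition 2 (rigidity).** There is $\tau\in(0,\frac1{10}]$ with the following property. Let $u:\mathbb R^2\to\mathbb C^3$ be Lipschitz with
$$\mathrm{dist}(\nabla u,K\cup\{0\})\le\tau\quad\text{a.e. in }\mathbb R^2,\tag{7}$$
and $u=l_\xi$ on $\mathbb R^2\setminus Y$ for some $\xi$ with $|\xi|\le\tau$. Then $\{x\in Y:\mathrm{dist}(\nabla u(x),K)\le\tau\}$ is a null set.

In words: boundary data near the well $0$ force the gradient to stay near $0$. No part of $Y$ can oscillate in the torus.

**Proof of Theorem A, given Proposition 2.**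

**Step 1: definition of $L_C$.** Let $\tau$ be as in Proposition 2, $V=\{\mathrm{dist}(\cdot,K)<\tau\}$ and $V_0=\{|\xi|<\tau\}$. These open sets have disjoint closures, since $|\xi|\ge2-\tau$ on $\overline V$. The continuous function $q$ is positive on the compact set $\{|\xi|\le3,\ \xi\notin V\cup V_0\}$ by Lemma 1(i). Fix $\sigma>0$ smaller than its minimum there, so that
$$|\xi|\le3,\ q(\xi)\le\sigma\ \Longrightarrow\ \xi\in V\cup V_0.\tag{8}$$
Let $h(t)=\frac\sigma{\sigma-t}$ for $0\le t<\sigma$ and $h(t)=\infty$ for $t\ge\sigma$. The function $h:[0,\infty)\to[1,\infty]$ is continuous, nondecreasing and convex, and $h(0)=1$. Define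
$$L_C=h\circ q\ \text{ on }V,\qquad L_C=C+h\circ q\ \text{ on }V_0,\qquad L_C=\infty\ \text{ elsewhere.}$$

**Step 2: continuity.** On the open sets $V$, $V_0$ and on the exterior of $\overline V\cup\overline{V_0}$ this is clear. A point of $\partial V\cup\partial V_0$ has $|\xi|\le3$ and is in neither $V$ nor $V_0$, so $q>\sigma$ there by (8). Then $q>\sigma$ in a neighborhood, and $L_C\equiv\infty$ in that neighborhood.

**Step 3: coercivity.** $L_C\ge1$, and $L_C<\infty$ only where $|\xi|<3$. So $L_C\ge3^{-p}|\cdot|^p$.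

**Step 4: failure of (2).** The maps $\varphi_n$ of Section 5 are smooth, $|\nabla\varphi_n|=2$, $\varphi_n\to0$ uniformly, and $\nabla\varphi_n\in K$ gives $L_C(\nabla\varphi_n)=h(0)=1$. But $L_C(0)=C+h(0)=1+C$. So $\liminf_n\int_YL_C(\nabla\varphi_n)=1<L_C(0)$.

**Step 5: preparation for (1).** Let $\xi\in\mathbb M$, $\varphi\in W_0^{1,p}(Y;\mathbb R^6)$ with $\int_YL_C(\xi+\nabla\varphi)<\infty$; otherwise there is nothing to prove. Then a.e. in $Y$ we have $\xi+\nabla\varphi\in V\cup V_0$ and $q(\xi+\nabla\varphi)<\sigma$. In particular $|\xi+\nabla\varphi|<3$, so $\nabla\varphi$ is bounded. The extension of $\varphi$ by $0$ lies in $W^{1,p}(\mathbb R^2)$ and has bounded gradient, so it has a Lipschitz representative. This vanishes a.e. off $Y$, hence everywhere off $Y$ by continuity. Since $\xi=\int_Y(\xi+\nabla\varphi)$, $|\xi|\le3$. By (5), $q(\xi)\le\int_Yq(\xi+\nabla\varphi)<\sigma$, and (8) gives $\xi\in V\cup V_0$. Since $h$ is nondecreasing and convex,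
$$h(q(\xi))\le h\Big(\int_Yq(\xi+\nabla\varphi)\Big)\le\int_Yh(q(\xi+\nabla\varphi)).\tag{9}$$

**Step 6: inequality (1).** If $\xi\in V$, then by (9) $L_C(\xi)=h(q(\xi))\le\int_Yh(q(\xi+\nabla\varphi))\le\int_YL_C(\xi+\nabla\varphi)$. Raising $L_C$ on $V_0$ only helps here.

If $\xi\in V_0$, the raise could hurt, because part of $Y$ might use the cheaper gradients in $V$. Let $u=l_\xi+\varphi$. In $Y$ we have $\nabla u\in V\cup V_0$ a.e., off $Y$ we have $u=l_\xi$ with $|\xi|<\tau$, and $\partial Y$ is null. So Proposition 2 applies, and $\nabla u\in V_0$ a.e. in $Y$. If $C=\infty$, this contradicts the finiteness of the energy, since $L_\infty=\infty$ on $V_0$; so this case does not occur. If $C<\infty$, then by (9)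
$$\int_YL_C(\xi+\nabla\varphi)=C+\int_Yh(q(\xi+\nabla\varphi))\ge C+h(q(\xi))=L_C(\xi).\qquad\blacksquare$$

As announced in Section 3, the plain cutoff of $\varphi_n$ costs $\infty$: where $\eta=\frac12$ and $\nabla\eta=0$ its gradient is $\frac12\nabla\varphi_n$, of norm $1$, at distance at least $1$ from $K\cup\{0\}$. Proposition 2 says that no other way of cutting off is cheaper. The rest of the lecture proves it.

## 7. Exact solutions of $q(\nabla w)=0$

Let $\ell_1(x)=x_1$, $\ell_2(x)=x_2$, $\ell_3(x)=-x_1-x_2$, so that $\ell_1+\ell_2+\ell_3=0$.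

**Definition (the class $\mathcal E$).** $\mathcal E$ is the set of maps $w:\mathbb R^2\to\mathbb C^3$ that are either constant, or satisfy $\nabla w\in K$ with
$$Z_j(\nabla w)=e^{i(k\ell_j+\alpha_j)}\quad(j=1,2,3),\qquad k\in\mathbb R,\quad\alpha_1+\alpha_2+\alpha_3=0.$$
For $k\ne0$ the latter are $w_j=c_j+\frac1{ik}e^{i(k\ell_j+\alpha_j)}$, for example $\varphi_n$ with $k=n$, $\alpha=0$. For $k=0$ they are affine.

The class $\mathcal E$ is invariant under adding constants, under translations (by $x_0$: $\alpha_j\to\alpha_j+k\ell_j(x_0)$, and the sum stays $0$), under $w\mapsto\lambda^{-1}w(\lambda\,\cdot)$ with $\lambda>0$ (here $k\to\lambda k$), and under conjugation ($k\to-k$, $\alpha\to-\alpha$).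

**Lemma 3.** Let $B$ be an open disc and $w:B\to\mathbb C^3$ Lipschitz with $q(\nabla w)=0$ a.e. Then $w\in\mathcal E|_B$.

*Proof.* **Step 1: reduce to functions of one variable.** By Lemma 1(i), $\partial_2w_1=\partial_1w_2=(\partial_1-\partial_2)w_3=0$ on the convex set $B$. So $w_1$ is a function of $x_1$, $w_2$ of $x_2$, and $w_3$ of $x_1+x_2$. Hence $Z_1=g_1(x_1)$, $Z_2=g_2(x_2)$, $Z_3=g_3(x_1+x_2)$ with bounded measurable $g_j$.

**Step 2: constant modulus on squares.** Let $Q=I_1\times I_2\subset B$ be an open square. A.e. in $Q$, $|g_1(x_1)|=|g_2(x_2)|=|g_3(x_1+x_2)|\in\{0,1\}$. By Fubini, $|g_1|$ and $|g_2|$ are a.e. equal to one and the same constant, $0$ or $1$, and then so is $|g_3|$. If it is $0$, then $\nabla w=0$ a.e. in $Q$. From now on let it be $1$, so that $g_1(x_1)g_2(x_2)g_3(x_1+x_2)=1$ a.e. in $Q$.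

**Step 3: the $g_j$ are continuous.** Averaging $g_1(x_1)=\overline{g_2(x_2)g_3(x_1+x_2)}$ over $x_2$ gives, for a.e. $x_1\in I_1$,
$$g_1(x_1)=|I_2|^{-1}\int_{I_2}\overline{g_2(t)\,g_3(x_1+t)}\,dt.$$
The right side is continuous in $x_1$, because $g_2$ is bounded and translations are continuous in $L^1$. So $g_1$, and similarly $g_2$, may be taken continuous. For a.e. $x_2\in I_2$ we have $g_3(x_1+x_2)=\overline{g_1(x_1)g_2(x_2)}$ for a.e. $x_1\in I_1$, so $g_3$ has a continuous representative on $I_1+x_2$. These intervals cover $I_1+I_2$, and the representatives agree on overlaps. So $g_3$ may be taken continuous on $I_1+I_2$. Now $|g_j|=1$ and $g_1g_2g_3=1$ hold everywhere.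

**Step 4: the phases are linear.** Choose continuous lifts $g_j=e^{i\theta_j}$. The function $\theta_1(x_1)+\theta_2(x_2)+\theta_3(x_1+x_2)$ is continuous with values in $2\pi\mathbb Z$, hence equal to a constant $\kappa\in2\pi\mathbb Z$ on $Q$. Fixing $x_1$ shows that $\theta_2$ is bounded: as $x_2$ ranges over $I_2$, $x_1+x_2$ stays in a compact subset of $I_1+I_2$. Averaging over $x_2\in I_2$,
$$\theta_1(x_1)=\kappa-|I_2|^{-1}\int_{I_2}\theta_2-|I_2|^{-1}\int_{x_1+I_2}\theta_3(s)\,ds,$$
so $\theta_1$ is $C^1$; in the same way $\theta_2$ is $C^1$. Fixing $x_2$ in $\theta_3(x_1+x_2)=\kappa-\theta_1(x_1)-\theta_2(x_2)$, we see that $\theta_3$ is $C^1$. Repeating the argument once, all three are $C^2$. Applying $\partial_1\partial_2$ to the constant sum gives $\theta_3''=0$. So $\theta_3(s)=-ks+\alpha_3$, and then $\theta_1(x_1)=kx_1+\alpha_1$, $\theta_2(x_2)=kx_2+\alpha_2$ with $\alpha_1+\alpha_2+\alpha_3=\kappa$. Changing $\alpha_3$ by a multiple of $2\pi$, we may take the sum to be $0$.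

**Step 5: patch the squares.** The data (modulus $0$ or $1$; $k$; $\alpha_j$ mod $2\pi$) are determined by $\nabla w$ on any nonempty open subset of $Q$. So they agree on overlapping squares, and since $B$ is connected and covered by open squares contained in $B$, they are the same for all. $\blacksquare$

Lemma 3 settles an exact version of Proposition 2 at once. Let $u:\mathbb R^2\to\mathbb C^3$ be Lipschitz, $q(\nabla u)=0$ a.e., $u=0$ off $Y$. On each large disc $u$ is in $\mathcal E$. The non-constant elements have $|\nabla w|=2$ everywhere, while $u=0$ on an open set. So $u$ is constant, $u=0$.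

Can we pass from exact to approximate by compactness? Suppose $\tau_n\to0$ and $u_n$ satisfy (7) with $\tau_n$ and have boundary data $\xi_n\to0$, and that $\nabla u_n$ is near $K$ on sets of positive measure. The limit $u$ of the $u_n$ is an exact solution vanishing off $Y$ (this passage to the limit is justified in the next section), so $u_n\to0$ uniformly. This is no contradiction: the waves $\varphi_n$ also tend to $0$ uniformly, with gradients always in $K$. The argument at the fixed scale of $Y$ does not see the oscillation. We must look at the scale on which $u$ itself oscillates, which depends on $u$ and possibly on the place. The remedy is a scale-invariant compactness statement, used at many scales, and a way to link the pieces of information.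

## 8. Compactness and stability at one scale

**Lemma 4.** For every $\delta'>0$ there is $\tau\in(0,1)$ such that: if $u:B_r(x)\to\mathbb C^3$ is Lipschitz with $\mathrm{dist}(\nabla u,K\cup\{0\})\le\tau$ a.e., then there is $w\in\mathcal E$ with $\sup_{B_r(x)}|u-w|\le\delta'r$. Here $\tau$ does not depend on $x,r$, and the conclusion also holds for every smaller $\tau$.

*Proof.* Replacing $u$ by $r^{-1}u(x+r\,\cdot)$ and using the invariance of $\mathcal E$, we may take $r=1$, $x=0$. If the claim fails, there are $\tau_n\to0$ and $u_n$ with $u_n(0)=0$ that violate it. As $|\nabla u_n|\le3$, the $u_n$ are uniformly Lipschitz. So for a subsequence $u_n\to u$ uniformly, $u$ is Lipschitz, and $\nabla u_n\rightharpoonup\nabla u$ weakly* in $L^\infty$.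

The minors pass to the limit: in $J_{ij}(\nabla u_n)=\partial_1(u_{n,i}\partial_2u_{n,j})-\partial_2(u_{n,i}\partial_1u_{n,j})$ the products in brackets converge weakly*, being products of a uniformly and a weakly* convergent factor. So $J_{ij}(\nabla u_n)\to J_{ij}(\nabla u)$ in distributions, and weakly* since the $J_{ij}(\nabla u_n)$ are bounded.

The six functions $b_1$, $a_2$, $a_3-b_3$, $J_{12}-\overline{Z_3}$, $J_{23}-\overline{Z_1}$, $J_{31}-\overline{Z_2}$ are continuous and vanish on the compact set $K\cup\{0\}$. So, evaluated at $\nabla u_n$, they tend to $0$ in $L^\infty$. They are real-linear in $(\nabla u_n,J(\nabla u_n))$, so they converge weakly* to their values at $(\nabla u,J(\nabla u))$, which are therefore $0$. Thus $q(\nabla u)=0$ a.e., and $u\in\mathcal E|_{B_1}$ by Lemma 3. But $\sup|u_n-u|\to0$, a contradiction. The last assertion of the lemma is clear. $\blacksquare$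

We now name the waves by a point and a length. For $\lambda>0$, $x\in\mathbb R^2$ let
$$w^\lambda_x(y)_j=\frac\lambda i\,e^{i\ell_j(y-x)/\lambda}\qquad(j=1,2,3).\tag{10}$$
This is in $\mathcal E$ with $k=1/\lambda$ and $\alpha_j=-\ell_j(x)/\lambda$. Conversely, every $w\in\mathcal E$ with $\nabla w\in K$ and $k>0$ is $c+w_x^{1/k}$ with $x=-(\alpha_1,\alpha_2)/k$: for $j=3$ note $-k\ell_3(x)=-(\alpha_1+\alpha_2)=\alpha_3$.

Uniqueness of the names: if $c+w^\lambda_x=c'+w^{\lambda'}_{x'}$ on a nonempty open set, comparing $Z_1$ and $Z_2$ of the gradients gives $\lambda=\lambda'$ and $x-x'\in2\pi\lambda\mathbb Z^2$. Conversely $w^\lambda_x=w^\lambda_{x'}$ if $x-x'\in2\pi\lambda\mathbb Z^2$. So a wave *is* a length $\lambda$ together with a square lattice $x+2\pi\lambda\mathbb Z^2$ (up to an additive constant). This lattice will be the link between distant places.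

Fix $R=10$. The next lemma says that waves that are close have close names.

**Lemma 5.** For every $\gamma\in(0,1)$ there is $\delta\in(0,\gamma]$ such that: if $\tilde w\in\mathcal E$, $c\in\mathbb C^3$ and $|\tilde w-c-w^\lambda_x|\le2\delta\lambda$ on $B_{R\lambda}(x)$, then $\tilde w=\tilde c+w^{\tilde\lambda}_{\tilde x}$ with $|\tilde x-x|\le\gamma\lambda$, $|\tilde\lambda-\lambda|\le\gamma\lambda$.

*Proof.* Since $w_x^\lambda(y)=\lambda w^1_0((y-x)/\lambda)$, and $\lambda w^\mu_z((y-x)/\lambda)=w^{\lambda\mu}_{x+\lambda z}(y)$, we may rescale to $\lambda=1$, $x=0$. Put $w=w^1_0$. If the claim fails, there are $\tilde w_n\in\mathcal E$ violating the conclusion with $\tilde w_n-\tilde w_n(0)\to w-w(0)$ uniformly on $B_R$. As $w$ is not constant, $\tilde w_n$ is not constant for large $n$, so it has parameters $k_n,\alpha^n$.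

If $|k_n|\to\infty$ along a subsequence, then $|\tilde w_n-\tilde w_n(0)|\le2\sqrt3/|k_n|\to0$ along it, which is impossible. So along a subsequence $k_n\to k$, $\alpha^n\to\alpha$ mod $2\pi$. The gradients then converge uniformly on $B_R$, necessarily to $\nabla w$. Hence $e^{i(kx_j+\alpha_j)}=e^{ix_j}$ on $B_R$ for $j=1,2$, that is, $k=1$ and $\alpha_1\equiv\alpha_2\equiv0$ mod $2\pi$. Choose representatives $\alpha_1^n,\alpha_2^n\to0$ and $\alpha_3^n=-\alpha_1^n-\alpha_2^n$. For large $n$, with $\tilde\lambda_n=1/k_n\to1$ and $\tilde x_n=-(\alpha_1^n,\alpha_2^n)/k_n\to0$, we get $\tilde w_n=\tilde c_n+w^{\tilde\lambda_n}_{\tilde x_n}$, a contradiction. $\blacksquare$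

## 9. Good pairs propagate to a whole lattice

**The constants**, chosen in this order. Let $R=10$, $\gamma=10^{-3}$, and $\delta=\delta(\gamma)\le\gamma$ from Lemma 5. Let $g(s)=|B_1|^{-1}\int_{B_1(0)}e^{isx_1}dx$. It is continuous, $g(0)=1$, and $g(s)\to0$ as $|s|\to\infty$ by Riemann–Lebesgue. So there are $0<s_0<s_1<\infty$ such that
$$|g(s)|\in[\tfrac14,\tfrac34]\ \Longrightarrow\ |s|\in[s_0,s_1].\tag{11}$$
Let $T=\max(1,20/s_0)$ and $\delta^*=\min\{\frac\delta{300},\frac\delta{Ts_1},\frac1{8T}\}$. Let $\tau\in(0,\frac1{10}]$ be admissible in Lemma 4 for $\delta'=\delta^*$. This is the $\tau$ of Proposition 2.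

In this section $u:\mathbb R^2\to\mathbb C^3$ is Lipschitz and satisfies (7).

**Definition (good pair).** $(x,\lambda)\in\mathbb R^2\times(0,\infty)$ is *good* if for some $c\in\mathbb C^3$, $|u-c-w^\lambda_x|\le\delta\lambda$ on $B_{R\lambda}(x)$.

For example, if $u=w^1_0$, then all pairs $(2\pi m,1)$, $m\in\mathbb Z^2$, are good. We shall see that in general one good pair produces a slightly deformed lattice of good pairs. The reason is that Lemma 4 may be applied on a ball *larger* than $B_{R\lambda}(x)$, where it produces a wave again.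

Let $(x,\lambda)$ be good. By Lemma 4 on $B_{30\lambda}(x)$ there is $\tilde w\in\mathcal E$ with $|u-\tilde w|\le30\delta^*\lambda\le\frac\delta{10}\lambda$ there. So $|\tilde w-c-w^\lambda_x|\le2\delta\lambda$ on $B_{R\lambda}(x)$, and Lemma 5 gives
$$\tilde w=\tilde c+w^{\tilde\lambda}_{\tilde x},\quad|\tilde x-x|\le\gamma\lambda,\quad|\tilde\lambda-\lambda|\le\gamma\lambda,\qquad|u-\tilde w|\le\tfrac\delta{10}\lambda\ \text{ on }B_{30\lambda}(x).\tag{12}$$

**(P1) Neighbors exist.** If $(x,\lambda)$ is good, then for each $v\in\{\pm e_1,\pm e_2\}$ there is a good pair $(x',\lambda')$ with $|x'-x-2\pi\lambda v|\le8\gamma\lambda$ and $|\lambda'-\lambda|\le\gamma\lambda$.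

*Proof.* Take $\lambda'=\tilde\lambda$, $x'=\tilde x+2\pi\tilde\lambda v$. The error in $x'$ is at most $\gamma\lambda+2\pi\gamma\lambda\le8\gamma\lambda$. Moreover $w^{\lambda'}_{x'}=w^{\tilde\lambda}_{\tilde x}$, and $B_{R\lambda'}(x')\subset B_{30\lambda}(x)$, as $|x'-x|\le7\lambda$ and $R\lambda'\le11\lambda$. On this ball $|u-\tilde c-w^{\lambda'}_{x'}|\le\frac\delta{10}\lambda\le\delta\lambda'$.

**(P2) Nearby good pairs lie on a common lattice.** If $(x,\lambda)$ and $(x',\lambda')$ are good, $\frac12\le\lambda'/\lambda\le2$ and $|x'-x|\le10\lambda$, then $|\lambda'-\lambda|\le3\gamma\lambda$, and $|x'-x-2\pi\lambda v|\le16\gamma\lambda$ for some $v\in\mathbb Z^2$.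

*Proof.* Take $\tilde w$ as in (12), for $(x,\lambda)$. We have $B_{R\lambda'}(x')\subset B_{30\lambda}(x)$, because $R\lambda'\le20\lambda$. So on $B_{R\lambda'}(x')$, for some $c'$,
$$|\tilde w-c'-w^{\lambda'}_{x'}|\le\delta\lambda'+\tfrac\delta{10}\lambda\le2\delta\lambda'.$$
Lemma 5 at $(x',\lambda')$ and the uniqueness of the names of $\tilde w$ give $|\tilde\lambda-\lambda'|\le\gamma\lambda'\le2\gamma\lambda$ and a point $x''\in\tilde x+2\pi\tilde\lambda\mathbb Z^2$ with $|x''-x'|\le\gamma\lambda'\le2\gamma\lambda$. Combined with (12), $|\lambda'-\lambda|\le3\gamma\lambda$ and $|x'-x-2\pi\tilde\lambda v|\le3\gamma\lambda$ for some $v\in\mathbb Z^2$. Then $2\pi\tilde\lambda|v|\le(10+3\gamma)\lambda$ with $\tilde\lambda\ge(1-\gamma)\lambda$, so $|v|\le2$. Hence $2\pi|\tilde\lambda-\lambda||v|\le4\pi\gamma\lambda\le13\gamma\lambda$, and the total error is at most $16\gamma\lambda$.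

**Definition (successor).** For $e\in\{e_1,e_2\}$, the good pair $(x',\lambda')$ is an *$e$-successor* of the good pair $(x,\lambda)$ if $|x'-x-2\pi\lambda e|\le16\gamma\lambda$ and $|\lambda'-\lambda|\le3\gamma\lambda$. In the example $u=w_0^1$, $(2\pi(m+e),1)$ is an $e$-successor of $(2\pi m,1)$.

**(P3) Rough neighbors are successors.** If both pairs are good, $\frac12\le\lambda'/\lambda\le2$ and $|x'-x-2\pi\lambda e|\le\lambda$, then $(x',\lambda')$ is an $e$-successor of $(x,\lambda)$.

*Proof.* As $|x'-x|\le(1+2\pi)\lambda\le10\lambda$, (P2) applies. For its $v$ we get $2\pi|v-e|\le1+16\gamma<2\pi$, so $v=e$.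

**(P4) Successors and predecessors exist.** Every good pair has a good $e$-successor, and is itself the $e$-successor of some good pair.

*Proof.* The first part is (P1) with $v=e$. For the second, take $(x',\lambda')$ from (P1) with $v=-e$. Then $|x-x'-2\pi\lambda'e|\le8\gamma\lambda+2\pi\gamma\lambda\le\lambda'$, and (P3), with the two pairs exchanged, applies.

(P3) prevents the errors from accumulating: a rough estimate is automatically improved to $16\gamma$. This closes up the squares in the next lemma.

**Lemma 6.** If a good pair exists, there are good pairs $(x_m,\lambda_m)$, $m\in\mathbb Z^2$, such that $(x_{m+e},\lambda_{m+e})$ is an $e$-successor of $(x_m,\lambda_m)$ for all $m\in\mathbb Z^2$ and $e\in\{e_1,e_2\}$.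

*Proof.* **Step 1: a row and columns.** By (P4) construct the row $\mathbb Z\times\{0\}$, in both directions from the given pair, so that consecutive elements are $e_1$-successors. From each of its elements construct the column, with $e_2$-successors upwards and $e_2$-predecessors downwards. All vertical relations hold by construction. It remains to show, by induction, that consecutive elements of row $b\pm1$ are $e_1$-successors if this holds in row $b$.

Passing to a successor changes $\lambda$ by a factor in $[1-3\gamma,1+3\gamma]$. The four lengths at the corners of one square are linked by at most three such steps, so their ratios lie in $[(1-3\gamma)^3,(1-3\gamma)^{-3}]\subset[0.99,1.01]$. The ratio condition in (P3) holds. Write $\lambda=\lambda_{a,b}$.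

**Step 2: upwards.** We have
$$x_{a+1,b+1}-x_{a,b+1}=(x_{a+1,b+1}-x_{a+1,b})+(x_{a+1,b}-x_{a,b})-(x_{a,b+1}-x_{a,b})$$
$$=2\pi\lambda_{a+1,b}e_2+2\pi\lambda e_1-2\pi\lambda e_2+\text{error},\qquad|\text{error}|\le16\gamma(\lambda_{a+1,b}+2\lambda)\le49\gamma\lambda.$$
Since $|\lambda_{a+1,b}-\lambda|\le3\gamma\lambda$ and $|\lambda_{a,b+1}-\lambda|\le3\gamma\lambda$, this differs from $2\pi\lambda_{a,b+1}e_1$ by at most $6\pi\gamma\lambda+49\gamma\lambda+6\pi\gamma\lambda\le100\gamma\lambda\le\lambda_{a,b+1}$. So (P3) applies.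

**Step 3: downwards.** We have
$$x_{a+1,b-1}-x_{a,b-1}=-(x_{a+1,b}-x_{a+1,b-1})+(x_{a+1,b}-x_{a,b})+(x_{a,b}-x_{a,b-1}),$$
which equals $2\pi\lambda e_1+2\pi(\lambda_{a,b-1}-\lambda_{a+1,b-1})e_2$ up to an error of at most $16\gamma(\lambda_{a+1,b-1}+\lambda+\lambda_{a,b-1})\le50\gamma\lambda$. The four lengths differ from each other by at most $10\gamma\lambda$. Indeed, relative to $\lambda$, the numbers $\lambda_{a+1,b}$, $\lambda_{a,b-1}$, $\lambda_{a+1,b-1}$ lie in $[0.997,1.003]$, $[0.997,1.0031]$ and $[0.994,1.0061]$. So the difference is within $(50+20\pi+20\pi)\gamma\lambda\le200\gamma\lambda\le\lambda_{a,b-1}$ of $2\pi\lambda_{a,b-1}e_1$, and (P3) applies. $\blacksquare$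

## 10. A bounded map of bounded distortion

**Proof of Proposition 2.** Let $\tau$ be as in Section 9 and $u,\xi$ as in the proposition. Suppose that $\{x\in Y:\mathrm{dist}(\nabla u(x),K)\le\tau\}$ has positive measure.

**Step 1: there is a good pair, possibly after conjugation.** The aim is to find the scale at which $u$ visibly oscillates. Since $|a_1|=1$ on $K$, we can choose $x_0\in Y$ in this set that is a Lebesgue point of $\partial_1u_1$ with $|\partial_1u_1(x_0)|\ge1-\tau$. Let $A(r)$ be the mean of $\partial_1u_1$ over $B_r(x_0)$. It is continuous in $r>0$. As $r\to0$, $|A(r)|$ tends to a number $\ge1-\tau>\frac12$. As $r\to\infty$, $A(r)\to a_1(\xi)$, and $|a_1(\xi)|\le\tau<\frac12$. Choose $r$ with $|A(r)|=\frac12$.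

By Lemma 4 there is $w\in\mathcal E$ with $|u-w|\le\delta^*Tr$ on $B_{Tr}(x_0)$, hence on its closure, which contains $\overline{B_r(x_0)}$. By the divergence theorem the means of $\partial_1u_1$ and $\partial_1w_1$ over $B_r(x_0)$ differ by at most
$$\frac{2\pi r}{\pi r^2}\,\delta^*Tr=2\delta^*T\le\tfrac14.$$
So the mean of $\partial_1w_1$ has modulus in $[\frac14,\frac34]$. In particular $w$ is not constant, so $\nabla w\in K$ and $\partial_1w_1=e^{i(kx_1+\alpha_1)}$, whose mean over $B_r(x_0)$ has modulus $|g(kr)|$. By (11), $|k|r\in[s_0,s_1]$. Replacing $u,w,\xi$ by their complex conjugates if necessary, we may assume $k>0$; all hypotheses are preserved, since $K$ is invariant under conjugation.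

Put $\lambda=1/k\in[r/s_1,r/s_0]$. Then $w=c+w^\lambda_x$, where $x$, which is free modulo $2\pi\lambda\mathbb Z^2$, is chosen with $|x-x_0|\le2\pi\lambda$. Now $B_{R\lambda}(x)\subset B_{20\lambda}(x_0)\subset B_{Tr}(x_0)$, because $20\lambda\le20r/s_0\le Tr$. On this ball $|u-c-w^\lambda_x|\le\delta^*Tr\le\delta^*Ts_1\lambda\le\delta\lambda$. So $(x,\lambda)$ is good.

**Step 2: good pairs stay in a bounded region.** Here the boundary condition enters. Write $u=l_\xi+\varphi$ with $\varphi=0$ off $Y$. Then $|\nabla\varphi|\le2+2\tau\le3$, and $|\varphi|\le3$. Let $(x,\lambda)$ be good, $y=x$, $y'=x+\pi\lambda e_1\in B_{R\lambda}(x)$. The first components of $w_x^\lambda$ at $y$ and $y'$ are $\frac\lambda i$ and $-\frac\lambda i$, which differ by $2\lambda$ in modulus. So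
$$(2-2\delta)\lambda\le|u_1(y)-u_1(y')|\le\pi\tau\lambda+|\varphi(y)|+|\varphi(y')|.$$
Since $2\delta+\pi\tau\le1$, this gives $\lambda\le|\varphi(y)|+|\varphi(y')|\le6$. Also $B_{R\lambda}(x)\cap Y\ne\emptyset$, as otherwise $\varphi(y)=\varphi(y')=0$ and $\lambda\le0$. Hence $|x|\le60+\sqrt2\le M_0:=62$.

**Step 3: a bounded map that is nearly a similarity everywhere.** Let $(x_m,\lambda_m)$ be as in Lemma 6. Let $F:\mathbb R^2\to\mathbb R^2$ be the piecewise affine interpolation of $m\mapsto x_m$ on the triangulation into the triangles $\{m,m+e_1,m+e_1+e_2\}$ and $\{m,m+e_2,m+e_1+e_2\}$. By Step 2, $|F|\le M_0$. Also $F$ is Lipschitz on bounded sets.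

On each of the two triangles attached to $m$, the columns of $DF$ are differences of $F$ along edges that start at $m$, $m+e_1$ or $m+e_2$. If such an edge starts at $m'$ and has direction $e$, the difference is within $16\gamma\lambda_{m'}$ of $2\pi\lambda_{m'}e$, and $|\lambda_{m'}-\lambda_m|\le3\gamma\lambda_m$. So the columns are within
$$16\gamma(1+3\gamma)\lambda_m+2\pi\cdot3\gamma\lambda_m\le36\gamma\lambda_m$$
of $2\pi\lambda_me_1$ and $2\pi\lambda_me_2$. Hence $DF=2\pi\lambda_m(I+E)$ with $|E|\le\frac14$. Consequently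
$$|DF|^2\le\big(\sqrt2+\tfrac14\big)^2(2\pi\lambda_m)^2\le3(2\pi\lambda_m)^2,$$
$$\det DF=(1+\mathrm{tr}\,E+\det E)(2\pi\lambda_m)^2\ge\big(1-\sqrt2|E|-\tfrac12|E|^2\big)(2\pi\lambda_m)^2\ge0.6\,(2\pi\lambda_m)^2.$$
So
$$|DF|^2\le5\det DF\quad\text{and}\quad DF\ne0\qquad\text{a.e. in }\mathbb R^2.\tag{13}$$
The $\lambda_m$ may vary from place to place, and we have no positive lower bound for them. This is harmless because (13) is scale-invariant.

**Step 4: such a map does not exist.** This is a Liouville argument. Let $\eta$ be Lipschitz with compact support. Using $\det DF=\partial_1(F_1\partial_2F_2)-\partial_2(F_1\partial_1F_2)$ in distributions, as in (6), and testing with $\eta^2$,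
$$\int\eta^2|DF|^2\le5\int\eta^2\det DF=-10\int\eta\,F_1\,(\partial_1\eta\,\partial_2F_2-\partial_2\eta\,\partial_1F_2)\le10M_0\int|\eta||\nabla\eta||DF|.$$
By Cauchy–Schwarz,
$$\int\eta^2|DF|^2\le100M_0^2\int|\nabla\eta|^2.\tag{14}$$
For $\rho>1$ take $\eta=1$ on $B_\rho(0)$, $\eta(s)=2-\frac{\log|s|}{\log\rho}$ for $\rho\le|s|\le\rho^2$, and $\eta=0$ beyond. Then
$$\int|\nabla\eta|^2=\int_\rho^{\rho^2}\frac{2\pi t\,dt}{t^2\log^2\rho}=\frac{2\pi}{\log\rho}\longrightarrow0\qquad(\rho\to\infty).$$
So (14) forces $DF=0$ a.e., which contradicts (13). $\blacksquare$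

With Proposition 2 proved, the proof of Theorem A in Section 6 is complete, and the implication is false, for instance for $m=6$, $N=2$ and any $p>1$.

## 11. More rows and columns

**Proof of Theorem B.** Let $L=L_C$ be from Theorem A, $m\ge6$, $N\ge2$, $p>1$. For $\eta\in\mathbb R^{m\times N}$ let $\eta'$ be its upper left $6\times2$ block and $\eta''$ the remaining entries, and put
$$\hat L(\eta)=L(\eta')+|\eta''|^p.$$

**Step 1: continuity and coercivity.** $\hat L$ is continuous into $[0,\infty]$. From $L\ge3^{-p}|\cdot|^p$ we get $\hat L(\eta)\ge3^{-p}(|\eta'|^p+|\eta''|^p)\ge c|\eta|^p$ with some $c>0$.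

**Step 2: quasi-convexity, by slicing.** Let $\phi\in W_0^{1,p}(]0,1[^N;\mathbb R^m)$ and write $x=(x_1,x_2,x'')$; for $N=2$ there is no $x''$ and no slicing is needed. Take $\phi^k\in C_c^\infty(]0,1[^N;\mathbb R^m)$ with $\phi^k\to\phi$ in $W^{1,p}$. By Fubini, for a subsequence, $\phi^k(\cdot,x'')$ converges in $W^{1,p}(]0,1[^2)$ for a.e. $x''$. So for a.e. $x''$ the slice $\phi(\cdot,x'')$ is in $W_0^{1,p}(]0,1[^2;\mathbb R^m)$. The block $(\nabla\phi)'$ on this slice is the gradient in $(x_1,x_2)$ of its first six components. So quasi-convexity of $L$ gives $\int L(\xi'+(\nabla\phi)')\,dx_1dx_2\ge L(\xi')$ for a.e. $x''$. Integrate in $x''$. For the other entries, Jensen and $\int\nabla\phi=0$ give $\int|\xi''+(\nabla\phi)''|^p\ge|\xi''|^p$. Adding the two inequalities shows that $\hat L$ is $W^{1,p}$-quasi-convex.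

**Step 3: failure of (2).** The maps $x\mapsto(\varphi_n(x_1,x_2),0)\in\mathbb R^6\times\mathbb R^{m-6}$ converge uniformly to $0$. Their gradients have upper left block $\nabla\varphi_n\in K$ and all other entries $0$, so $\hat L$ of these gradients is identically $1$. But $\hat L(0)=1+C$. $\blacksquare$
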